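\title{Kirillov--Reshetikhin modules in the WZW fusion ring: the simply-laced case}

\begin{abstract}
Let $\mathfrak g$ be a simply-laced simple Lie algebra with Coxeter number $h$, and let $k\ge1$. We study the images of the Kirillov--Reshetikhin modules $W^{(a)}_m$ in the level-$k$ WZW fusion ring under the Kac--Walton homomorphism, and prove a conjecture that describes them: they are positive for $0\le m\le k$, symmetric under $m\mapsto k-m$, zero for $k<m<k+h$, and periodic under $m\mapsto m+k+h$ up to an invertible factor. Symmetry, vanishing and periodicity are deduced from a statement that does not involve the level: the characters $Q^{(a)}_m$ continue to all $m\in\mathbb Z$ as exponential sums, vanish for $-h<m<0$, and are dual to each other up to sign under $m\mapsto -h-m$. Positivity follows from an explicit formula in terms of Demazure crystals. We also determine the zero set and the minimal period, and treat products of Kirillov--Reshetikhin modules.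
\end{abstract}

\section{Introduction}

The characters of the Kirillov--Reshetikhin modules of a quantum affine algebra satisfy a recursion, the $Q$-system, in the representation ring of $\mathfrak g$. The level-$k$ fusion ring is a quotient of the representation ring that has finite rank over $\mathbb Z$. The images of the Kirillov--Reshetikhin characters thus form a solution of the $Q$-system in a ring of finite rank with a distinguished basis. This paper describes that solution for simply-laced $\mathfrak g$.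

\subsection{Kirillov--Reshetikhin characters and the fusion ring}\label{ss:setting}

Let $X$ be a Dynkin diagram of type $A_r$, $D_r$ or $E_r$ with vertex set $I=\{1,\dots,r\}$ in the Bourbaki numbering, let $b\sim a$ denote adjacency in $X$, and let $\mathfrak g$ be the corresponding simple Lie algebra. We write $\Delta\supset\Delta_+$ for the roots and positive roots, $\alpha_i$ for the simple roots, $\omega_i$ for the fundamental weights, $\theta$ for the highest root, $\rho$ for the Weyl vector, $W$ for the Weyl group with longest element $w_0$, and $Q\subset P$ for the root and weight lattices; $Q_+=\sum_{i\in I}\mathbb Z_{\ge0}\alpha_i$. The invariant form $(\cdot|\cdot)$ is normalized by $(\alpha|\alpha)=2$ for $\alpha\in\Delta$. The Coxeter number $h$ equals the dual Coxeter number. For dominant $\lambda$, $V(\lambda)$ is the irreducible $\mathfrak g$-module of highest weight $\lambda$ and $\chi_\lambda$ is its character; we identify the representation ring $\mathrm{Rep}(\mathfrak g)$ with $\mathbb Z[P]^W$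 by taking characters. Let $\iota$ be the automorphism $e^\lambda\mapsto e^{-\lambda}$ of $\mathbb Z[P]$, so that $\iota\chi_\lambda=\chi_{-w_0\lambda}$, and define $a\mapsto a^*$ by $\omega_{a^*}=-w_0\omega_a$.

\emph{Kirillov--Reshetikhin modules.} For generic $q$, $a\in I$ and $m\ge0$, the module $W^{(a)}_m$ is the irreducible finite-dimensional $U_q(\hat{\mathfrak g})$-module with Drinfeld polynomials $P_b=1$ for $b\ne a$ and $P_a(z)=\prod_{s=1}^m(1-cq^{2s}z)$, where $c\neq0$; $W^{(a)}_0$ is trivial. Its restriction $\operatorname{res}W^{(a)}_m$ to $U_q(\mathfrak g)$ does not depend on $c$, and its weights lie in $m\omega_a-Q_+$. We write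
\[
Q^{(a)}_m=\operatorname{res}W^{(a)}_m\in\mathrm{Rep}(\mathfrak g)=\mathbb Z[P]^W .
\]
By a theorem of Nakajima \cite{Nak03}, these characters satisfy the \emph{$Q$-system}
\begin{equation}\label{eq:Qsys}
\bigl(Q^{(a)}_m\bigr)^2=Q^{(a)}_{m+1}Q^{(a)}_{m-1}+\prod_{b\sim a}Q^{(b)}_m\qquad(a\in I,\ m\ge1),
\end{equation}
where an empty product, which occurs only in type $A_1$, is $1$.

\emph{The fusion ring.} Let $\hat\omega_0,\dots,\hat\omega_r$ be the fundamental weights of the untwisted affine algebra $\hat{\mathfrak g}$. The weight $\hat\omega_0$ has finite part $0$ and level $1$; for $i\ge1$, $\hat\omega_i$ has finite part $\omega_i$ and level $(\theta|\omega_i)$. Fix $k\ge1$. Taking finite parts identifies the set $\hat P^k_+$ of level-$k$ dominant integral affine weights with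
\[
P^k_+=\{\lambda\in P\text{ dominant}:(\theta|\lambda)\le k\},
\]
and we write $\hat\lambda\in\hat P_+^k$ for the weight with finite part $\lambda\in P^k_+$. The level-$k$ WZW fusion ring $\mathrm{Fus}_k(\mathfrak g)$ is the free $\mathbb Z$-module with basis $\{V_{\hat\lambda}:\hat\lambda\in\hat P^k_+\}$, equipped with the fusion (Verlinde) product. It carries the $\mathbb Z$-linear involution $*$ that sends $V_{\hat\lambda}$ to the basis element with finite part $-w_0\lambda$. An element is \emph{positive} if it is a nonzero $\mathbb Z_{\ge0}$-linear combination of the $V_{\hat\lambda}$.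

Let $\hat W_{k+h}$ be the group of affine transformations generated by $W$ and the translations by $(k+h)Q$, and let $\bar w\in W$ be the linear part of $w\in\hat W_{k+h}$. This is an affine reflection group with fundamental alcove $\{x:(x|\alpha_i)>0\ (i\in I),\ (x|\theta)<k+h\}$. Since $(\rho|\alpha_i)=1$ and $(\rho|\theta)=h-1$, the points of $P$ in this open alcove are the $\mu+\rho$ with $\mu\in P_+^k$. For any $\lambda\in P$ define $[\lambda]\in\mathrm{Fus}_k(\mathfrak g)$ as follows. If $\lambda+\rho$ is fixed by a nontrivial element of $\hat W_{k+h}$, then $[\lambda]=0$. Otherwise there is a unique $w\in\hat W_{k+h}$ with $\mu=w(\lambda+\rho)-\rho\in P^k_+$, and $[\lambda]=\det(\bar w)V_{\hat\mu}$. The definition gives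
\begin{equation}\label{eq:antisym}
[w(\lambda+\rho)-\rho]=\det(\bar w)\,[\lambda]\qquad(\lambda\in P,\ w\in\hat W_{k+h}).
\end{equation}
The \emph{Kac--Walton homomorphism} $\beta_k:\mathrm{Rep}(\mathfrak g)\to\mathrm{Fus}_k(\mathfrak g)$ is the linear map with $\beta_k(V(\lambda))=[\lambda]$ for dominant $\lambda$. It is surjective, because $\beta_k(V(\lambda))=V_{\hat\lambda}$ for $\lambda\in P_+^k$. We use two standard properties of the fusion product: $\beta_k$ is a ring homomorphism, and the fusion coefficients, that is, the structure constants in the basis $V_{\hat\lambda}$, are nonnegative.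

\subsection{The case $\mathfrak{sl}_2$}\label{ss:sl2}

Here $h=2$, $\rho=\omega_1$, and $Q^{(1)}_m=\chi_m$ is the character of the $(m+1)$-dimensional module (see Example~\ref{ex:minuscule}). Identify $P$ with $\mathbb Z$ by $\omega_1\mapsto1$. Then $\hat W_{k+2}$ is generated by $x\mapsto -x$ and $x\mapsto 2(k+2)-x$, the basis of the fusion ring is $V_0,\dots,V_k$, and \eqref{eq:antisym} gives $[2k+2-n]=-[n]$. Hence the sequence $\beta_k(\chi_m)$ begins
\[
V_0,\ V_1,\ \dots,\ V_k,\ 0,\ -V_k,\ -V_{k-1},\ \dots,\ -V_0,\ 0,\ V_0,\ \dots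
\]
Moreover $V_kV_m=\sum_{j=0}^m[k-m+2j]=V_{k-m}$ for $0\le m\le k$, because the terms $j$ and $m+1-j$ cancel for $1\le j\le m$. So the sequence is positive for $0\le m\le k$, is reversed on this range by multiplication by $V_k$, vanishes at $m=k+1$, and is multiplied by $-V_k$ when $m$ increases by $k+2$.

A second derivation explains the pattern. With $z=e^{\omega_1}$ we have
\[
\chi_m=\frac{z^{m+1}-z^{-m-1}}{z-z^{-1}}=\frac{1}{1-z^{-2}}\,z^m+\frac1{1-z^2}\,z^{-m}.
\]
The right side makes sense for every $m\in\mathbb Z$ and satisfies $\chi_{-1}=0$ and $\chi_{-2-m}=-\chi_m$; the level does not occur in these identities. An element of the fusion ring is determined by its values at the points $z=e^{\pi ij/(k+2)}$, $1\le j\le k+1$ (Lemma~\ref{lem:ev}). At such a point $z^{k+2}=z^{-(k+2)}=(-1)^j$, so $\chi_{m+k+2}=(-1)^j\chi_m$ for all $m\in\mathbb Z$. This shift carries the zero at $m=-1$ to the zero at $m=k+1$, and the symmetry $m\mapsto-2-m$ to the symmetry $m\mapsto k-m$.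

\subsection{Results}

For general $\mathfrak g$, suppose that the images $\beta_k(Q^{(a)}_{k+1})$ vanish, as they do for $\mathfrak{sl}_2$. Then \eqref{eq:Qsys} at $m=k$ forces the elements $Y^{(a)}=\beta_k(Q^{(a)}_k)$ to satisfy $(Y^{(a)})^2=\prod_{b\sim a}Y^{(b)}$. The fusion ring contains a natural family of this kind. Recall that a nonzero dominant weight is \emph{minuscule} if its pairing with every root lies in $\{0,\pm1\}$; the minuscule weights are the fundamental weights $\omega_j$ with $(\theta|\omega_j)=1$, and together with $0$ they form a set of representatives of $P/Q$. For $a\in I$ let $\tau_a$ be the level-one weight $\hat\omega_j$ ($j=0$ allowed) whose finite part $\bar\tau_a$ is the representative of the class of $\omega_a$. In type $A_r$, $\tau_a=\hat\omega_a$. In type $D_r$, $\tau_a=\hat\omega_1$ for odd $a\le r-2$, $\tau_a=\hat\omega_0$ for even $a\le r-2$, and $\tau_a=\hat\omega_a$ for $a\in\{r-1,r\}$. In type $E_8$, $P=Q$ and every $\tau_a$ is $\hat\omega_0$. The family $(V_{k\tau_a})_{a\in I}$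 is known to satisfy $(Y^{(a)})^2=\prod_{b\sim a}Y^{(b)}$, so it is the natural candidate to replace $V_k$. The sign $-1$ of the $\mathfrak{sl}_2$ case is replaced by
\[
\sigma_a=e^{-2\pi i(\bar\tau_a|\rho)}=(-1)^{(2\rho|\bar\tau_a)},
\]
which is $\pm1$ because $2\rho\in Q$.

\begin{theorem}\label{thm:A}
Let $\mathfrak g$ be simply laced, $a\in I$ and $k\ge1$. Then:
\begin{enumerate}
\item[(P1)] $\beta_k(Q^{(a)}_m)$ is positive for $0\le m\le k$;
\item[(P2)] $\beta_k(Q^{(a)}_{k-m})=V_{k\tau_a}\,\beta_k(Q^{(a)}_m)^*$ for $0\le m\le k$;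
\item[(P3)] $\beta_k(Q^{(a)}_k)=V_{k\tau_a}$;
\item[(P4)] $\beta_k(Q^{(a)}_{k+1})=\beta_k(Q^{(a)}_{k+2})=\dots=\beta_k(Q^{(a)}_{k+h-1})=0$;
\item[(P5)] $\beta_k(Q^{(a)}_{m+n(k+h)})=\sigma_a^nV_{k\tau_a}^n\,\beta_k(Q^{(a)}_m)$ for $0\le m\le k+h-1$ and $n\ge0$.
\end{enumerate}
\end{theorem}

Properties (P1)--(P5) were conjectured in \cite{KRfusion}, and the conjecture had been completely verified in type $A$. The proof gives more. Let
\[
\mathcal R=\mathbb Z[P]\bigl[(1-e^\alpha)^{-1}:\alpha\in\Delta\bigr].
\]
Let $w_a$ be the shortest element of the affine Weyl group such that $w_a\tau_a$ has finite part $w_0\omega_a$, and let $B_{w_a}(m\tau_a)$ be the corresponding Demazure crystal; these objects and the functions $\mathrm{wt}$ and $\varepsilon_i$ are recalled in Section~\ref{sec:prelim}.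

\begin{theorem}\label{thm:B}
Let $\mathfrak g$ be simply laced, $a\in I$ and $k\ge1$.
\begin{enumerate}
\item[(i)] \emph{(Level-independent form.)} There are a finite set $\Pi_a\subset\omega_a+Q$ and elements $c^{(a)}_\mu\in\mathcal R$ with $Q^{(a)}_m=\sum_{\mu\in\Pi_a}c^{(a)}_\mu e^{m\mu}$ for all $m\ge0$. Define $Q^{(a)}_m$ for all $m\in\mathbb Z$ by this formula. Then the $Q^{(a)}_m$ are Laurent polynomials, they satisfy the $Q$-system \eqref{eq:Qsys} for all $m\in\mathbb Z$, and
\[
Q^{(a)}_{-h-m}=\sigma_a\,\iota\bigl(Q^{(a)}_m\bigr)\quad(m\in\mathbb Z),\qquad Q^{(a)}_{-1}=\dots=Q^{(a)}_{-h+1}=0 .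
\]
\item[(ii)] \emph{(Positive formula.)} For $0\le m\le k$,
\[
\beta_k(Q^{(a)}_m)=\sum_bV_{(k-m)\hat\omega_0+\mathrm{wt}(b)},
\]
where $b$ runs over the elements of $B_{w_a}(m\tau_a)$ with $\varepsilon_i(b)=0$ for $1\le i\le r$ and $\varepsilon_0(b)\le k-m$.
\item[(iii)] \emph{(Zero set, sign, minimal period.)} Write $M=m+n(k+h)$ with $0\le m<k+h$ and $n\ge0$. Then $\beta_k(Q^{(a)}_M)=0$ if and only if $m>k$. If $m\le k$, then $\sigma_a^n\beta_k(Q^{(a)}_M)$ is positive. The minimal period of the sequence $M\mapsto\beta_k(Q^{(a)}_M)$ is exactly $(k+h)\cdot\mathrm{ord}_{P/Q}(\omega_a)$.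
\item[(iv)] \emph{(Products.)} Let $\lambda=\sum_a\lambda_a\omega_a\neq0$ be dominant. Then \emph{(P1)--(P5)} and \emph{(iii)} hold with
\[
\prod_a\bigl(Q^{(a)}_m\bigr)^{\lambda_a},\qquad\prod_aV_{k\tau_a}^{\lambda_a},\qquad\prod_a\sigma_a^{\lambda_a},\qquad\mathrm{ord}_{P/Q}(\lambda)
\]
in place of $Q^{(a)}_m$, $V_{k\tau_a}$, $\sigma_a$, $\mathrm{ord}_{P/Q}(\omega_a)$.
\end{enumerate}
\end{theorem}

\subsection{Method}

The proof follows the second derivation in Section~\ref{ss:sl2}. The Weyl character formula is replaced by the description of $Q^{(a)}_m$ as the character of an affine Demazure module (Section~\ref{sec:prelim}), and no decomposition of $Q^{(a)}_m$ into irreducible characters is needed. Section~\ref{sec:theta} works out by hand a case in which $Q^{(a)}_m$ is reducible. Sections~\ref{sec:exp} and \ref{sec:dual} prove Theorem~\ref{thm:B}(i), and Section~\ref{sec:fusion} deduces (P2)--(P5) by evaluation at roots of unity. Positivity needs a different argument, a sign-reversing involution on Littelmann paths,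 which is given in Section~\ref{sec:pos}. Section~\ref{sec:period} proves parts (iii) and (iv) of Theorem~\ref{thm:B}.

\section{Demazure operators and Demazure crystals}\label{sec:prelim}

\subsection{Root systems}\label{ss:roots}

Since $\mathfrak g$ is simply laced, $(\omega_i|\alpha_j)=\delta_{ij}$, so $Q$ and $P$ are dual lattices. The rows of the Cartan matrix give
\begin{equation}\label{eq:cartan}
\sum_{b\sim a}\omega_b=2\omega_a-\alpha_a .
\end{equation}
We also have
\begin{equation}\label{eq:hlambda}
\sum_{\alpha\in\Delta_+}(\alpha|\lambda)\,\alpha=h\lambda\qquad(\lambda\in P).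
\end{equation}
Indeed, the left side is half the same sum over $\Delta$, so it defines a self-adjoint operator commuting with the irreducible action of $W$, hence a scalar; its trace is $2|\Delta_+|=rh$.

Since $(\rho|\alpha_i)=1$, we have $(2\rho|Q)\subset2\mathbb Z$. Together with $\omega_a-\bar\tau_a\in Q$ and \eqref{eq:cartan}, this gives
\begin{equation}\label{eq:sigma}
\sigma_a=(-1)^{(2\rho|\omega_a)},\qquad\prod_{b\sim a}\sigma_b=(-1)^{2(2\rho|\omega_a)-2}=1=\sigma_a^2 .
\end{equation}
For $\kappa\in P$ put $\mathsf a_\kappa=\sum_{w\in W}\det(w)e^{w\kappa}$. The Weyl denominator and character formulas read $\mathsf a_\rho=e^\rho\prod_{\alpha\in\Delta_+}(1-e^{-\alpha})$ and $\chi_\lambda=\mathsf a_{\lambda+\rho}/\mathsf a_\rho$. Finally, in an affine reflection group the stabilizer of a point is generated by the reflections that it contains; for a point in the closure of the fundamental alcove it is generated by the reflections in the walls through the point.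

\subsection{The affine Weyl group and Demazure operators}\label{ss:affine}

Let $\hat W=W\ltimes Q$ be the affine Weyl group, a Coxeter group with generators $s_0,\dots,s_r$, length function $\ell$ and Bruhat order $\le$; recall that $v\le w$ if and only if $v$ is the product of a subword of a reduced word of $w$. The real roots of $\hat{\mathfrak g}$ are the $\alpha+s\delta$ with $\alpha\in\Delta$, $s\in\mathbb Z$; such a root is positive if $s>0$, or $s=0$ and $\alpha\in\Delta_+$; and $\alpha_0=\delta-\theta$. We recall three facts: $\ell(ws_i)>\ell(w)$ if and only if $w\alpha_i>0$; each left coset $w\hat W_J$ of a standard parabolic subgroup has a unique shortest element $w'$, and $\ell(w'y)=\ell(w')+\ell(y)$ for $y\in\hat W_J$; and if $w=s_{i_1}\cdots s_{i_N}$ is reduced, the roots $\beta_j=s_{i_1}\cdots s_{i_{j-1}}\alpha_{i_j}$ are distinct and are exactly the positive real roots $\beta$ with $w^{-1}\beta<0$.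

We work with affine weights modulo $\delta$. Put $\bar P=\bigoplus_{i=0}^r\mathbb Z\hat\omega_i$ and $u=e^{\hat\omega_0}$. An element of $\bar P$ is determined by its level $L$ and its finite part $\lambda$, which gives $\mathbb Z[\bar P]=\mathbb Z[P][u^{\pm1}]$. Its pairing with the coroot of $\alpha+s\delta$ is $(\lambda|\alpha)+sL$. In $\bar P$ the root $\alpha+s\delta$ becomes $\alpha$; in particular $\alpha_0$ becomes $-\theta$. The group $\hat W$ acts linearly on $\bar P$ and preserves the level; on the finite parts of level-$L$ weights it acts by the maps $\lambda\mapsto w\lambda+L\gamma$ with $w\in W$, $\gamma\in Q$. For instance $s_0$ acts by $\lambda\mapsto s_\theta\lambda+L\theta$. On level $k+h$ this is the group $\hat W_{k+h}$. On level $0$ the action factors through $W$, so $\hat W$ acts on $\mathcal R[u^{\pm1}]$ by ring automorphisms that permute the elements $(1-e^\alpha)^{-1}$.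

For $0\le i\le r$ the \emph{Demazure operator} is
\begin{equation}\label{eq:D}
D_if=\frac{f-e^{-\alpha_i}s_if}{1-e^{-\alpha_i}},\qquad\text{that is,}\qquad D_i=\frac1{1-e^{-\alpha_i}}+\frac1{1-e^{\alpha_i}}\,s_i .
\end{equation}
If $\Lambda\in\bar P$ and $n=\langle\Lambda,\alpha_i^\vee\rangle$, then $D_ie^\Lambda=e^\Lambda(1-e^{-(n+1)\alpha_i})/(1-e^{-\alpha_i})$. This is $\sum_{j=0}^ne^{\Lambda-j\alpha_i}$ for $n\ge0$, it is $0$ for $n=-1$, and it is $-\sum_{j=1}^{-n-1}e^{\Lambda+j\alpha_i}$ for $n\le-2$. So $D_i$ preserves $\mathbb Z[\bar P]$ and the level. The $D_i$ satisfy the braid relations, and $D_w=D_{i_1}\cdots D_{i_N}$ for any reduced word of $w$. The operators $D_1,\dots,D_r$ commute with multiplication by $u$, and $D_{w_0}e^\lambda=\chi_\lambda$ for dominant $\lambda\in P$.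

Since $w\bar\tau_a-\bar\tau_a\in Q$ for $w\in W$, the finite parts of the orbit $\hat W\tau_a$ are exactly the elements of $\omega_a+Q$. The stabilizer of $\tau_a=\hat\omega_j$ is the standard parabolic subgroup generated by the $s_i$ with $i\ne j$. Hence the elements $w$ such that $w\tau_a$ has finite part $w_0\omega_a$ form one coset of this subgroup, and $w_a$ is its shortest element. If $w=w_ay$ is any element of the coset, then $D_w=D_{w_a}D_y$ and $D_ie^{m\tau_a}=e^{m\tau_a}$ for $i\ne j$, so
\begin{equation}\label{eq:coset}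
D_w(e^{m\tau_a})=D_{w_a}(e^{m\tau_a})\qquad(m\in\mathbb Z).
\end{equation}

\subsection{Kirillov--Reshetikhin characters are Demazure characters}

Let $V_{w_a}(m\tau_a)$ be the Demazure module attached to $w_a$ in the irreducible $\hat{\mathfrak g}$-module of highest weight $m\tau_a$. The extremal weight $w_a(m\tau_a)$ has the antidominant finite part $mw_0\omega_a$, so the module is stable under $\mathfrak g[t]$; it is generated by the extremal vectors whose finite weights lie in $Wm\omega_a$.

\begin{theorem}\label{thm:F2}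
For $a\in I$ and $m\ge0$, $\;Q^{(a)}_m=u^{-m}D_{w_a}(e^{m\tau_a})$. That is, $\operatorname{res}W^{(a)}_m$ has the $\mathfrak g$-character of $V_{w_a}(m\tau_a)$.
\end{theorem}

\begin{proof}
We combine published results. Let $KR(m\omega_a)$ be the $\mathfrak g[t]$-module generated by a vector $v$ with relations $\mathfrak n^+[t]v=0$, $(x\otimes t^s)v=\delta_{s0}\,m\omega_a(x)v$ for $x\in\mathfrak h$, $f_a^{m+1}v=0$, $(f_a\otimes t)v=0$, and $f_bv=0$ for $b\ne a$. Let $\lambda$ be dominant. For a family $(n)$ of nonnegative integers $n^{(b)}_j$ ($b\in I$, $j\ge1$) with $\sum_{b,j}j\,n^{(b)}_j\alpha_b=m\omega_a-\lambda$, put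
\[
p^{(b)}_j=\delta_{ab}\min(j,m)-\sum_{c,i}(\alpha_b|\alpha_c)\min(i,j)\,n^{(c)}_i .
\]
Let $N_\lambda=\sum_{(n)}\prod_{b,j}\binom{p^{(b)}_j+n^{(b)}_j}{n^{(b)}_j}$ with $\binom{p+n}{n}=(p+n)\cdots(p+1)/n!$, and let $M_\lambda$ be the same sum restricted to the $(n)$ with all $p^{(b)}_j\ge0$. The following statements hold.
\begin{itemize}
\item The classical limit of $W^{(a)}_m$, after a twist $t\mapsto t+c$, is a quotient of $KR(m\omega_a)$ \cite{Ch01,CM06}.
\item $[KR(m\omega_a):V(\lambda)]\le M_\lambda$ \cite{AK07}.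
\item $[\operatorname{res}W^{(a)}_m:V(\lambda)]=N_\lambda$, by \cite{Nak03} together with \cite{HKOTY99,KNT02}.
\item $M_\lambda=N_\lambda$ \cite{DFK08}.
\end{itemize}
Therefore
\[
N_\lambda=[\operatorname{res}W^{(a)}_m:V(\lambda)]\le[KR(m\omega_a):V(\lambda)]\le M_\lambda=N_\lambda ,
\]
and $\operatorname{res}W^{(a)}_m$ and $KR(m\omega_a)$ have the same $\mathfrak g$-character. In types $ADE$, $KR(m\omega_a)$ is isomorphic to $V_{w_a}(m\tau_a)$ \cite{FL07}, and the character of this module is $D_{w_a}(e^{m\tau_a})$ by the Demazure character formula \cite{Ku87,Ma88}. See also \cite{Na12}.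
\end{proof}

\begin{example}\label{ex:minuscule}
Let $\omega_a$ be minuscule, as is every $\omega_a$ in type $A$. Then $\tau_a=\hat\omega_a$ and $w_0\tau_a$ has finite part $w_0\omega_a$, so \eqref{eq:coset} gives $Q^{(a)}_m=D_{w_0}e^{m\omega_a}=\chi_{m\omega_a}$. Since $(\theta|m\omega_a)=m$, the image $\beta_k(Q^{(a)}_m)$ is a single basis element for $m\le k$, and (P1) and (P3) hold with no cancellation.
\end{example}

\subsection{The path model}\label{ss:paths}

Let $\Lambda$ be a dominant integral weight of $\hat{\mathfrak g}$. The crystal $B(\Lambda)$ is a set with a weight map $\mathrm{wt}$ and operators $e_i,f_i:B(\Lambda)\to B(\Lambda)\sqcup\{0\}$, $0\le i\le r$, such that $b'=f_ib$ if and only if $b=e_ib'$, and then $\mathrm{wt}(b')=\mathrm{wt}(b)-\alpha_i$. Put $\varepsilon_i(b)=\max\{n:e_i^nb\ne0\}$ and $\varphi_i(b)=\max\{n:f_i^nb\ne0\}$. An \emph{$i$-string} is a set $S=\{f_i^nb:0\le n\le\varphi_i(b)\}$ with $\varepsilon_i(b)=0$, and $b$ is its \emph{top}; the $i$-strings partition $B(\Lambda)$. For a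 reduced word $w=s_{i_1}\cdots s_{i_N}$, the \emph{Demazure crystal} $B_w(\Lambda)$ consists of the nonzero elements $f_{i_1}^{n_1}\cdots f_{i_N}^{n_N}\pi_\Lambda$, where $\pi_\Lambda$ is the highest element. The next theorem is due to Littelmann \cite{Li94,Li95} and Kashiwara \cite{Ka93}; the path model and the crystal basis are identified in \cite{Jo95,Ka96}.

\begin{theorem}\label{thm:F3}
The crystal $B(\Lambda)$ is realized by a set of paths (LS paths) $\pi:[0,1]\to\hat{\mathfrak h}^*_{\mathbb R}$ with $\pi(0)=0$ and $\pi(1)=\mathrm{wt}(\pi)$. Put $H^\pi_i(t)=\langle\pi(t),\alpha_i^\vee\rangle$.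
\begin{enumerate}
\item[(a)] The number $\min H^\pi_i$ is an integer, $\varepsilon_i(\pi)=-\min H^\pi_i$, and $\varphi_i(\pi)=\varepsilon_i(\pi)+\langle\mathrm{wt}(\pi),\alpha_i^\vee\rangle$.
\item[(b)] If $f_i\pi\ne0$, then $f_i\pi=\pi$ on $[0,t_0]$, where $t_0$ is the last time with $H^\pi_i(t_0)=-\varepsilon_i(\pi)$. If $e_i\pi\ne0$, then $e_i\pi=\pi$ on $[0,t_0]$ for some $t_0$ with $H^\pi_i(t_0)=-\varepsilon_i(\pi)+1$.
\item[(c)] The set $B_w(\Lambda)$ is finite, contains $\pi_\Lambda$, and satisfies $\sum_{b\in B_w(\Lambda)}e^{\mathrm{wt}(b)}=D_w(e^\Lambda)$ modulo $\delta$.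
\item[(d)] For every $i$ and every $i$-string $S$ with top $b$, $S\cap B_w(\Lambda)$ is $\varnothing$, $\{b\}$ or $S$.
\item[(e)] If $v\le w$, then $B_v(\Lambda)\subset B_w(\Lambda)$; and $B_v(\Lambda)$ contains an element of weight $v\Lambda$.
\end{enumerate}
\end{theorem}

\section{The node of the highest root}\label{sec:theta}

In types $D$ and $E$ the highest root is a fundamental weight, $\theta=\omega_a$; for $D_r$ this is $a=2$. In this case Theorems~\ref{thm:A} and \ref{thm:B}(i) can be checked by hand, and both the cancellation behind (P1) and the role of negative $m$ are visible. Since $\theta\in Q$, we have $\tau_a=\hat\omega_0$, $\sigma_a=1$ and $V_{k\tau_a}=1$; also $-w_0\theta=\theta$.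

The weight $w_0s_0\hat\omega_0$ has finite part $w_0\theta$, and $\ell(w_0s_0)=\ell(w_0)+1$ because $w_0\alpha_0=\delta+\theta>0$. By \eqref{eq:coset} and Theorem~\ref{thm:F2}, for $m\ge0$,
\begin{equation}\label{eq:theta}
Q^{(a)}_m=u^{-m}D_{w_0}D_0(u^m)=D_{w_0}\bigl(1+e^\theta+\dots+e^{m\theta}\bigr)=\sum_{j=0}^m\chi_{j\theta},
\end{equation}
so $\beta_k(Q^{(a)}_m)=\sum_{j=0}^m[j\theta]$. The elements $[j\theta]$, $j\in\mathbb Z$, satisfy three relations:
\begin{align}
[(j+k+h)\theta]&=[j\theta],\label{eq:t1}\\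
[-(j+h-1)\theta]&=-[j\theta],\label{eq:t2}\\
[-j\theta]&=0\qquad(1\le j\le h-2).\label{eq:t3}
\end{align}
The first is \eqref{eq:antisym} for a translation. The second is \eqref{eq:antisym} for $s_\theta$, since $s_\theta(j\theta+\rho)=-j\theta+\rho-(h-1)\theta$. For the third, recall that to any positive root other than $\theta$ one can add a simple root and obtain a root. This gives a chain of roots $\alpha_a=\gamma_1,\gamma_2,\dots,\gamma_{h-1}=\theta$ with $\gamma_{j+1}-\gamma_j$ simple, so $(\rho|\gamma_j)=j$. For $j\le h-2$ we have $(\theta|\gamma_j)=(\omega_a|\gamma_j)\ge1$, and $(\theta|\gamma_j)<2$ because $\gamma_j\ne\theta$. Hence $(-j\theta+\rho|\gamma_j)=0$, and $-j\theta+\rho$ is fixed by $s_{\gamma_j}$.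

From \eqref{eq:t1} and \eqref{eq:t2} we get $[(k+1-j)\theta]=-[j\theta]$. If $2m\le k$, every $j\theta$ with $j\le m$ lies in $P^k_+$ and nothing cancels. If $k<2m\le2k+2$, the terms with $k+1-m\le j\le m$ cancel under $j\mapsto k+1-j$. So
\begin{equation}\label{eq:thetapos}
\beta_k(Q^{(a)}_m)=\sum_{j=0}^{\min(m,k-m)}V_{\widehat{j\theta}}\quad(0\le m\le k),\qquad\beta_k(Q^{(a)}_{k+1})=0,
\end{equation}
which gives (P1)--(P3). By \eqref{eq:t1} and \eqref{eq:t3}, $[j\theta]=0$ for $k+2\le j\le k+h-1$, which gives (P4). The sum of the $[j\theta]$ over one period therefore vanishes, and (P5) follows from \eqref{eq:t1}.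

The level enters only through the translation \eqref{eq:t1}. Relations \eqref{eq:t2} and \eqref{eq:t3} use reflections of $W$, so they hold for $\chi_{j\theta}:=\mathsf a_{j\theta+\rho}/\mathsf a_\rho$, $j\in\mathbb Z$. Summing the geometric series in \eqref{eq:theta} gives
\[
Q^{(a)}_m=\sum_{w\in W}\frac{\det(w)\,e^{w\rho}}{\mathsf a_\rho}\cdot\frac{1-e^{(m+1)w\theta}}{1-e^{w\theta}},
\]
an exponential sum in $m$ with exponents in $\Delta\cup\{0\}$ and coefficients in $\mathcal R$. Used as a definition for $m<0$, it satisfies $Q^{(a)}_m-Q^{(a)}_{m-1}=\chi_{m\theta}$ for all $m$ and $Q^{(a)}_{-1}=0$. Then the analog of \eqref{eq:t3} gives $Q^{(a)}_{-1}=\dots=Q^{(a)}_{-h+1}=0$. The analog of \eqref{eq:t2} shows that $m\mapsto Q^{(a)}_{-h-m}$ has the same differences as $m\mapsto Q^{(a)}_m$; both vanish at $m=-1$, so they agree. For a general node there is no formula as simple as \eqref{eq:theta}, and these identities have to be extracted from the $Q$-system and the shape of the Demazure operators.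

\section{Continuation to negative $m$}\label{sec:exp}

Let $\mathcal K$ be the fraction field of $\mathbb Z[P]$. An \emph{exponential sum} is a sequence $m\mapsto\sum_\mu d_\mu e^{m\mu}$ with finitely many exponents $\mu\in P$ and coefficients $d_\mu\in\mathcal K$ independent of $m$. Sums, products and shifts $m\mapsto m\pm1$ of exponential sums are exponential sums.

\begin{lemma}\label{lem:vdm}
If $\sum_\mu d_\mu e^{m\mu}=0$ for all $m\ge1$, then all $d_\mu$ vanish. Thus two exponential sums that agree for $m\ge1$ have the same coefficients and agree for all $m\in\mathbb Z$.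
\end{lemma}

\begin{proof}
If the exponents are $\mu_1,\dots,\mu_N$, then the $e^{\mu_j}$ are distinct nonzero elements of $\mathcal K$, so the Vandermonde matrix $(e^{m\mu_j})_{1\le m,j\le N}$ is invertible.
\end{proof}

Fix a reduced word $w_a=s_{i_1}\cdots s_{i_N}$, choose in each factor $D_{i_j}$ one of the two terms in \eqref{eq:D}, and move the reflections to the right. For $J\subset\{1,\dots,N\}$, the set of positions where the second term is chosen, let $v_J$ be the ordered product of the $s_{i_j}$ with $j\in J$, and let $v_{J,<j}$ be the product of those at positions before $j$. Then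
\begin{equation}\label{eq:expand}
D_{w_a}=\sum_JC_J\,v_J,\qquad C_J=\prod_{j\in J}\frac1{1-e^{v_{J,<j}\alpha_{i_j}}}\prod_{j\notin J}\frac1{1-e^{-v_{J,<j}\alpha_{i_j}}},
\end{equation}
where roots are read modulo $\delta$. The $v_J$ are exactly the elements $v\le w_a$. Let $\Pi_a\subset\omega_a+Q$ be the finite set of finite parts of the $v\tau_a$ with $v\le w_a$, and for $\mu\in\Pi_a$ let $c^{(a)}_\mu$ be the sum of the $C_J$ such that $v_J\tau_a$ has finite part $\mu$. Since $v\tau_a$ has level $1$ and the action is linear, $u^{-m}v(e^{m\tau_a})=e^{m\mu}$ for every $m\in\mathbb Z$. We define, for all $m\in\mathbb Z$,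
\begin{equation}\label{eq:expsum}
Q^{(a)}_m=u^{-m}D_{w_a}(e^{m\tau_a})=\sum_{\mu\in\Pi_a}c^{(a)}_\mu e^{m\mu}.
\end{equation}
By Theorem~\ref{thm:F2} this agrees with the Kirillov--Reshetikhin character for $m\ge0$, and by Lemma~\ref{lem:vdm} no other continuation by an exponential sum exists. Each of the two expressions in \eqref{eq:expsum} contributes a property: the first shows that $Q^{(a)}_m\in\mathbb Z[P]$, and the second has the feature that
\begin{equation}\label{eq:shape}
c^{(a)}_\mu\ \text{is a sum of products of factors}\ (1-e^\beta)^{-1},\ \beta\in\Delta .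
\end{equation}
In particular $c^{(a)}_\mu\in\mathcal R$.

\begin{proposition}\label{prop:ext}
The family \eqref{eq:expsum} satisfies the $Q$-system for all $m\in\mathbb Z$, and $Q^{(a)}_{-1}=0$. Moreover $\Pi_a\subset w_0\omega_a+Q_+$.
\end{proposition}

\begin{proof}
Both sides of \eqref{eq:Qsys} are exponential sums that agree for $m\ge1$, so they agree for all $m$ by Lemma~\ref{lem:vdm}. At $m=0$ all $Q^{(b)}_0$ equal $1$, and the equation reads $1=Q^{(a)}_1Q^{(a)}_{-1}+1$. Since $Q^{(a)}_1\ne0$ and $\mathbb Z[P]$ is a domain, $Q^{(a)}_{-1}=0$.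

Let $v\le w_a$. By Theorem~\ref{thm:F3}(e), $B_{w_a}(\tau_a)$ contains an element of weight $v\tau_a$. By Theorem~\ref{thm:F3}(c) and Theorem~\ref{thm:F2}, the finite part of $v\tau_a$ is a weight of $\operatorname{res}W^{(a)}_1$. These weights form a $W$-stable subset of $\omega_a-Q_+$; applying $w_0$ shows that they lie in $w_0\omega_a+Q_+$.
\end{proof}

So $w_0\omega_a$ is the lowest exponent. Its coefficient is the one that can be computed directly, because only one term of \eqref{eq:expand} contributes to it.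

\begin{lemma}\label{lem:lowest}
Put $n_\alpha=(\omega_{a^*}|\alpha)$ for $\alpha\in\Delta_+$ and $c=c^{(a)}_{w_0\omega_a}$. Then
\[
c=\prod_{\alpha\in\Delta_+}(1-e^\alpha)^{-n_\alpha}\ne0\qquad\text{and}\qquad c=\sigma_a\,e^{hw_0\omega_a}\,\iota(c).
\]
\end{lemma}

\begin{proof}
If $v_J\tau_a$ has finite part $w_0\omega_a$, then $\ell(v_J)\ge\ell(w_a)=N$ by minimality, and $\ell(v_J)\le|J|$; so $J=\{1,\dots,N\}$. By \eqref{eq:expand}, $c=\prod_j(1-e^{\beta_j})^{-1}$ with $\beta_j=s_{i_1}\cdots s_{i_{j-1}}\alpha_{i_j}$, a product over the positive real roots $\beta$ with $w_a^{-1}\beta<0$.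

We claim that, for $\beta>0$, $w_a^{-1}\beta<0$ if and only if $\langle w_a\tau_a,\beta^\vee\rangle<0$. Write $\tau_a=\hat\omega_j$. The pairing equals $\langle\hat\omega_j,(w_a^{-1}\beta)^\vee\rangle$, the coefficient of $\alpha_j$ in the expansion of $w_a^{-1}\beta$ in $\alpha_0,\dots,\alpha_r$. If it is negative, then $w_a^{-1}\beta<0$. Conversely, let $\gamma=-w_a^{-1}\beta>0$; then the pairing is $\le0$. If it were $0$, then $\gamma$ would be a nonnegative combination of the $\alpha_i$ with $i\neq j$. By minimality $\ell(w_as_i)>\ell(w_a)$, so $w_a\alpha_i>0$ for $i\ne j$, and $w_a\gamma$ would be positive. But $w_a\gamma=-\beta<0$. This proves the claim.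

For $\beta=\alpha+s\delta$ the pairing is $(w_0\omega_a|\alpha)+s=s-(\omega_{a^*}|\alpha)$. If $\alpha<0$, then $s\ge1$ and the pairing is positive. If $\alpha>0$, then $s\ge0$ and the pairing is negative exactly for $0\le s<n_\alpha$. Each of these $n_\alpha$ roots reduces to $\alpha$ modulo $\delta$, which proves the first formula.

Since $1-e^{-\alpha}=-e^{-\alpha}(1-e^\alpha)$, we have $\iota(c)=(-1)^{\sum n_\alpha}e^{\sum n_\alpha\alpha}\,c$. By \eqref{eq:hlambda}, $\sum n_\alpha\alpha=h\omega_{a^*}=-hw_0\omega_a$. Also $\sum n_\alpha=(2\rho|\omega_{a^*})=(2\rho|\omega_a)$, because $-w_0\rho=\rho$; so the sign is $\sigma_a$ by \eqref{eq:sigma}.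
\end{proof}

\section{Duality and vanishing}\label{sec:dual}

\subsection{Duality}

The $Q$-system on $\mathbb Z$ is preserved by $\iota$, by every reflection $m\mapsto-N-m$, and, by \eqref{eq:sigma}, by multiplying the $a$-th sequence by $\sigma_a$. Combining $\iota$ with a reflection produces a new exponential sum with the \emph{same} exponents. To identify it with the old one we need a uniqueness statement, and Lemma~\ref{lem:lowest} will single out $N=h$.

\begin{lemma}\label{lem:unique}
Let $X^{(a)}_m=\sum_{\gamma\in Q_+}x^{(a)}_\gamma e^{m(w_0\omega_a+\gamma)}$ and $Y^{(a)}_m=\sum_{\gamma\in Q_+}y^{(a)}_\gamma e^{m(w_0\omega_a+\gamma)}$, $a\in I$, be two families of exponential sums that satisfy the $Q$-system for all $m\in\mathbb Z$. If $x^{(a)}_0=y^{(a)}_0\ne0$ for all $a$, then $x^{(a)}_\gamma=y^{(a)}_\gamma$ for all $a$ and $\gamma$.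
\end{lemma}

\begin{proof}
We have
\[
\bigl(X^{(a)}_m\bigr)^2-X^{(a)}_{m+1}X^{(a)}_{m-1}=\sum_{\gamma,\gamma'}x^{(a)}_\gamma x^{(a)}_{\gamma'}\bigl(1-e^{\gamma-\gamma'}\bigr)e^{m(2w_0\omega_a+\gamma+\gamma')}.
\]
Since $w_0\alpha_a=-\alpha_{a^*}$, \eqref{eq:cartan} gives $\sum_{b\sim a}w_0\omega_b=2w_0\omega_a+\alpha_{a^*}$, so the exponents of $\prod_{b\sim a}X^{(b)}_m$ are $2w_0\omega_a+\alpha_{a^*}+\sum_{b\sim a}\gamma_b$. Let $0\ne\beta\in Q_+$. By Lemma~\ref{lem:vdm} we may compare the coefficients of the exponent $2w_0\omega_a+\beta$. Separating the pairs $(\beta,0)$ and $(0,\beta)$, we get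
\[
x^{(a)}_0x^{(a)}_\beta\bigl(2-e^\beta-e^{-\beta}\bigr)+\sum_{\substack{\gamma+\gamma'=\beta\\ \gamma,\gamma'\ne0}}x^{(a)}_\gamma x^{(a)}_{\gamma'}\bigl(1-e^{\gamma-\gamma'}\bigr)=\sum_{\alpha_{a^*}+\sum_b\gamma_b=\beta}\ \prod_{b\sim a}x^{(b)}_{\gamma_b}.
\]
(In type $A_1$ the right side is $1$ for $\beta=\alpha_1$ and $0$ otherwise.) All of $\gamma,\gamma',\gamma_b$ have height $(\cdot|\rho)$ smaller than that of $\beta$, and $x^{(a)}_0(2-e^\beta-e^{-\beta})\ne0$. So $x^{(a)}_\beta$ is determined by $x^{(a)}_0$ and coefficients, at all nodes, of smaller height. The same recursion holds for $y$, and induction on the height, for all nodes at once, gives $x=y$.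
\end{proof}

\begin{proposition}\label{prop:dual}
For all $a\in I$, $\mu\in\Pi_a$ and $m\in\mathbb Z$,
\[
c^{(a)}_\mu=\sigma_a\,e^{h\mu}\,\iota\bigl(c^{(a)}_\mu\bigr),\qquad Q^{(a)}_{-h-m}=\sigma_a\,\iota\bigl(Q^{(a)}_m\bigr).
\]
\end{proposition}

\begin{proof}
Let $X^{(a)}_m=Q^{(a)}_m$ and
\[
Y^{(a)}_m=\sigma_a\,\iota\bigl(Q^{(a)}_{-h-m}\bigr)=\sum_{\mu\in\Pi_a}\sigma_ae^{h\mu}\iota\bigl(c^{(a)}_\mu\bigr)\,e^{m\mu}.
\]
By Proposition~\ref{prop:ext}, both families have exponents in $w_0\omega_a+Q_+$ and $X$ satisfies the $Q$-system. So does $Y$: applying $\iota$ to \eqref{eq:Qsys} at $-h-m$ and using \eqref{eq:sigma},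
\[
\bigl(Y^{(a)}_m\bigr)^2-Y^{(a)}_{m-1}Y^{(a)}_{m+1}=\sigma_a^2\prod_{b\sim a}\iota\bigl(Q^{(b)}_{-h-m}\bigr)=\prod_{b\sim a}Y^{(b)}_m .
\]
The lowest coefficients agree and are nonzero by Lemma~\ref{lem:lowest}. Lemma~\ref{lem:unique} gives the first identity and $Q^{(a)}_m=\sigma_a\iota(Q^{(a)}_{-h-m})$; applying $\iota$ gives the second.
\end{proof}

\subsection{Vanishing}

Duality and $Q^{(a)}_{-1}=0$ give $Q^{(a)}_{-h+1}=0$. The $Q$-system cannot be solved for the next term across a zero, so the values in between require another idea. We use that $Q^{(a)}_{-j}$ is a Laurent polynomial whose terms, as rational functions, are small at infinity in two opposite directions.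

\begin{proposition}\label{prop:vanish}
$Q^{(a)}_{-j}=0$ for $0<j<h$.
\end{proposition}

\begin{proof}
For $\xi\in\mathrm{Hom}(P,\mathbb Z)$ and $0\ne f\in\mathbb Z[P]$ let $\deg_\xi f$ be the maximum of $\langle\lambda,\xi\rangle$ over the support of $f$, and put $\deg_\xi0=-\infty$. Since $\mathbb Z[P]$ is a domain, the product of the top-degree parts of two nonzero elements is nonzero, so $\deg_\xi$ is additive on products. It therefore extends to $\mathcal K$ by $\deg_\xi(f/g)=\deg_\xi f-\deg_\xi g$. Passing to a common denominator shows $\deg_\xi(f+g)\le\max(\deg_\xi f,\deg_\xi g)$ on $\mathcal K$, and $\deg_\xi\circ\iota=\deg_{-\xi}$.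

Write $c_\mu=c^{(a)}_\mu$. We have $\deg_\xi(1-e^\beta)^{-1}=-\max(0,\langle\beta,\xi\rangle)\le0$, so \eqref{eq:shape} gives $\deg_\xi c_\mu\le0$ for every $\xi$. Applied to $-\xi$, this gives $\deg_\xi\iota(c_\mu)\le0$, and then Proposition~\ref{prop:dual} gives the second bound $\deg_\xi c_\mu\le h\langle\mu,\xi\rangle$. Hence
\[
\deg_\xi\bigl(c_\mu e^{-j\mu}\bigr)\le\min\bigl(-j\langle\mu,\xi\rangle,\ (h-j)\langle\mu,\xi\rangle\bigr).
\]
For $0<j<h$ the first bound is negative if $\langle\mu,\xi\rangle>0$, and the second is negative if $\langle\mu,\xi\rangle<0$.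

Choose $\xi$ with $\langle\mu,\xi\rangle\ne0$ for all nonzero $\mu$ in the finite set $\Pi_a$; then $-\xi$ has the same property. The exponent $\mu=0$, which may occur, is not controlled by the bound, but its contribution $c_0$ does not depend on $j$. It cancels in
\[
g=Q^{(a)}_{-j}-Q^{(a)}_{-1}=\sum_{0\ne\mu\in\Pi_a}\bigl(c_\mu e^{-j\mu}-c_\mu e^{-\mu}\bigr)\in\mathbb Z[P].
\]
Both $j$ and $1$ lie strictly between $0$ and $h$, so $\deg_\xi g<0$ and $\deg_{-\xi}g<0$. For a nonzero Laurent polynomial, $\deg_\xi g+\deg_{-\xi}g$ is the maximum minus the minimum of $\xi$ on the support, which is $\ge0$. So $g=0$, and $Q^{(a)}_{-j}=Q^{(a)}_{-1}=0$ by Proposition~\ref{prop:ext}.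
\end{proof}

The range is sharp: $Q^{(a)}_0=1$ and $Q^{(a)}_{-h}=\sigma_a$. Formula \eqref{eq:expsum} and Propositions~\ref{prop:ext}, \ref{prop:dual} and \ref{prop:vanish} prove Theorem~\ref{thm:B}(i).

\section{Evaluation at roots of unity}\label{sec:fusion}

The level now enters. For $\nu\in P^k_+$ consider the ring homomorphism $\mathbb Z[P]\to\mathbb C$, $f\mapsto f(x_\nu)$, given by
\[
e^\lambda(x_\nu)=e^{2\pi i(\lambda|\nu+\rho)/(k+h)} .
\]
For $\alpha\in\Delta_+$ we have $0<(\alpha|\nu+\rho)\le(\theta|\nu+\rho)\le k+h-1$, so $e^{\pm\alpha}(x_\nu)\ne1$. Therefore the homomorphism extends to $\mathcal R$, and $\mathsf a_\rho(x_\nu)\ne0$. This is why it matters that the coefficients $c^{(a)}_\mu$ lie in $\mathcal R$ and not merely in $\mathcal K$: the sum \eqref{eq:expsum} can be evaluated at $x_\nu$ term by term. Let $\mathrm{ev}_\nu:\mathrm{Fus}_k(\mathfrak g)\to\mathbb C$ be the additive map with $\mathrm{ev}_\nu(V_{\hat\lambda})=\chi_\lambda(x_\nu)$ for $\lambda\in P^k_+$.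

\begin{lemma}\label{lem:ev}
\begin{enumerate}
\item[(a)] $\mathrm{ev}_\nu([\lambda])=\mathsf a_{\lambda+\rho}(x_\nu)/\mathsf a_\rho(x_\nu)$ for all $\lambda\in P$.
\item[(b)] $\mathrm{ev}_\nu(\beta_k(f))=f(x_\nu)$ for $f\in\mathbb Z[P]^W$, and $\mathrm{ev}_\nu$ is a ring homomorphism.
\item[(c)] If $\mathrm{ev}_\nu(V)=\mathrm{ev}_\nu(V')$ for all $\nu\in P^k_+$, then $V=V'$.
\item[(d)] $\mathrm{ev}_\nu(V^*)=\overline{\mathrm{ev}_\nu(V)}$ for $V\in\mathrm{Fus}_k(\mathfrak g)$. Hence $*$ is a ring automorphism, and $\mathrm{ev}_\nu(\beta_k(f)^*)=(\iota f)(x_\nu)$ for $f\in\mathbb Z[P]^W$.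
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing $\kappa$ by $\kappa+(k+h)\gamma$ with $\gamma\in Q$ multiplies $e^{w\kappa}(x_\nu)$ by $e^{2\pi i(w\gamma|\nu+\rho)}=1$. So $\mathsf a_{w\kappa}(x_\nu)=\det(\bar w)\mathsf a_\kappa(x_\nu)$ for all $w\in\hat W_{k+h}$. If $\lambda+\rho$ has nontrivial stabilizer, it is fixed by a reflection (Section~\ref{ss:roots}), and both sides of (a) vanish. Otherwise both sides equal $\det(\bar w)\chi_\mu(x_\nu)$ in the notation of the definition of $[\lambda]$.

(b) For $f=\chi_\lambda$ the formula is (a), and it extends by linearity. Since $\beta_k$ is a surjective ring homomorphism and $\mathrm{ev}_\nu\circ\beta_k$ is a ring homomorphism, so is $\mathrm{ev}_\nu$.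

(c) We show that the square matrix $(\mathsf a_{\lambda+\rho}(x_\nu))_{\lambda,\nu\in P^k_+}$ is invertible; dividing the columns by $\mathsf a_\rho(x_\nu)$ then shows that $(\chi_\lambda(x_\nu))$ is invertible. Let $G=P/(k+h)Q$. The pairing $\langle\!\langle x,y\rangle\!\rangle=e^{2\pi i(x|y)/(k+h)}$ on $G$ is well defined because $(Q|P)\subset\mathbb Z$. It is nondegenerate: if $(x|P)\subset(k+h)\mathbb Z$, then $x/(k+h)$ lies in the dual lattice $Q$ of $P$. So the Fourier transform $\mathcal F\phi(y)=\sum_{x\in G}\phi(x)\langle\!\langle x,y\rangle\!\rangle$ is invertible. The pairing is $W$-invariant, so $\mathcal F$ preserves the space $\mathcal A$ of functions with $\phi(wx)=\det(w)\phi(x)$ for $w\in W$. If $\kappa\in P$ is fixed by a reflection in $\hat W_{k+h}$ with linear part $s_\alpha$, then $s_\alpha\kappa=\kappa$ in $G$, so every $\phi\in\mathcal A$ vanishes at $\kappa$. Every other $\hat W_{k+h}$-orbit in $P$ has trivial stabilizers and contains exactly one point $\lambda+\rho$ with $\lambda\in P^k_+$.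 Hence the functions $\phi_\lambda=\sum_{w\in W}\det(w)\mathbf 1_{w(\lambda+\rho)}$ form a basis of $\mathcal A$, with $\phi_\lambda(\nu+\rho)=\delta_{\lambda\nu}$. Since $\mathcal F\phi_\lambda(\nu+\rho)=\mathsf a_{\lambda+\rho}(x_\nu)$, our matrix is the matrix of $\mathcal F|_{\mathcal A}$ in this basis.

(d) For $f\in\mathbb Z[P]$ we have $(\iota f)(x_\nu)=\overline{f(x_\nu)}$, since the $e^\lambda(x_\nu)$ have modulus $1$ and the coefficients are integers. With $\chi_{-w_0\lambda}=\iota\chi_\lambda$ this gives the first claim on the basis, hence in general. The other two claims follow from (b) and (c).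
\end{proof}

For every $\mu\in\omega_a+Q$ we have $e^{(k+h)\mu}(x_\nu)=e^{2\pi i(\mu|\nu+\rho)}=e^{2\pi i(\omega_a|\nu+\rho)}$. All exponents in \eqref{eq:expsum} lie in this one coset, so the shift $m\mapsto m+k+h$ multiplies all terms by the same number. The next lemma identifies this number.

\begin{lemma}\label{lem:current}
$\mathrm{ev}_\nu(\sigma_aV_{k\tau_a})=e^{2\pi i(\omega_a|\nu+\rho)}$ for all $\nu\in P^k_+$.
\end{lemma}

\begin{proof}
If $\tau_a=\hat\omega_0$, then $\omega_a\in Q$, $\sigma_a=1$, $V_{k\tau_a}=1$, and both sides are $1$. Otherwise $\tau_a=\hat\omega_j$ with $\omega_j$ minuscule. Let $\Delta_+^0$ and $\Delta_+^1$ be the sets of positive roots with $(\alpha|\omega_j)=0$ and $1$; their union is $\Delta_+$. By \eqref{eq:hlambda}, the sum of the roots in $\Delta^1_+$ is $h\omega_j$. Let $w^j_0$ be the longest element of the stabilizer of $\omega_j$ in $W$. It sends $\Delta^0_+$ to $-\Delta^0_+$ and permutes $\Delta^1_+$, and its length is $|\Delta^0_+|$. For $y=w^j_0w_0$ we get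
\[
y\rho=-w^j_0\rho=\tfrac12\sum_{\alpha\in\Delta^0_+}\alpha-\tfrac12\sum_{\alpha\in\Delta^1_+}\alpha=\rho-h\omega_j,\qquad\det y=(-1)^{|\Delta^1_+|}=(-1)^{(2\rho|\omega_j)}=\sigma_a .
\]
Thus $k\omega_j+\rho=(k+h)\omega_j+y\rho$. Since $w\omega_j\in\omega_a+Q$ for all $w\in W$,
\[
\mathsf a_{k\omega_j+\rho}(x_\nu)=\sum_{w\in W}\det(w)\,e^{(k+h)w\omega_j}(x_\nu)\,e^{wy\rho}(x_\nu)=e^{2\pi i(\omega_a|\nu+\rho)}\,\sigma_a\,\mathsf a_\rho(x_\nu).
\]
Divide by $\mathsf a_\rho(x_\nu)$ and use $\sigma_a^2=1$.
\end{proof}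

\begin{proof}[Proof of (P2)--(P5)]
Put $\zeta_\nu=\mathrm{ev}_\nu(\sigma_aV_{k\tau_a})$. Evaluating \eqref{eq:expsum} at $x_\nu$ and using Lemma~\ref{lem:current}, we obtain
\begin{equation}\label{eq:period}
Q^{(a)}_{m+n(k+h)}(x_\nu)=\zeta_\nu^{\,n}\,Q^{(a)}_m(x_\nu)\qquad(m,n\in\mathbb Z).
\end{equation}
By Lemma~\ref{lem:ev}(b), $Q^{(a)}_M(x_\nu)=\mathrm{ev}_\nu(\beta_k(Q^{(a)}_M))$ for $M\ge0$, and by Lemma~\ref{lem:ev}(c) it suffices to check each identity after applying all $\mathrm{ev}_\nu$.

Property (P5) is \eqref{eq:period} for $m,n\ge0$. For $0<j<h$, \eqref{eq:period} and Proposition~\ref{prop:vanish} give $Q^{(a)}_{k+j}(x_\nu)=\zeta_\nu Q^{(a)}_{j-h}(x_\nu)=0$, which is (P4). For $0\le m\le k$, write $k-m=(-h-m)+(k+h)$. By \eqref{eq:period}, Proposition~\ref{prop:dual}, $\sigma_a^2=1$ and Lemma~\ref{lem:ev}(d),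
\[
Q^{(a)}_{k-m}(x_\nu)=\zeta_\nu\,Q^{(a)}_{-h-m}(x_\nu)=\mathrm{ev}_\nu(V_{k\tau_a})\,(\iota Q^{(a)}_m)(x_\nu)=\mathrm{ev}_\nu\bigl(V_{k\tau_a}\,\beta_k(Q^{(a)}_m)^*\bigr),
\]
which is (P2). Property (P3) is (P2) for $m=0$.
\end{proof}

\section{Positivity}\label{sec:pos}

Evaluation does not see positivity in the basis $V_{\hat\lambda}$. We write $\beta_k(Q^{(a)}_m)$ as a signed sum over the Demazure crystal and cancel all terms that are not basis elements with sign $+$.

\begin{lemma}\label{lem:monomial}
If $f=\sum_\lambda f_\lambda e^\lambda\in\mathbb Z[P]^W$, then $\beta_k(f)=\sum_\lambda f_\lambda[\lambda]$.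
\end{lemma}

\begin{proof}
Since $f$ is $W$-invariant, $\sum_\lambda f_\lambda\mathsf a_{\lambda+\rho}=\sum_w\det(w)\,w(fe^\rho)=f\mathsf a_\rho$. By Lemma~\ref{lem:ev}(a), $\mathrm{ev}_\nu(\sum_\lambda f_\lambda[\lambda])=f(x_\nu)$. Now use parts (b) and (c) of the same lemma.
\end{proof}

For $\hat\eta\in\bar P$ of level $k$ with finite part $\eta$, dominant or not, write $[\hat\eta]=[\eta]$. Let $\hat\rho=\sum_{i=0}^r\hat\omega_i$; it has finite part $\rho$ and level $1+(\theta|\rho)=h$. The weight $\hat\eta+\hat\rho$ has level $k+h$, where each $s_i$ acts as a reflection of $\hat W_{k+h}$. With $p=\langle\hat\eta,\alpha_i^\vee\rangle$ we have $s_i(\hat\eta+\hat\rho)-\hat\rho=\hat\eta-(p+1)\alpha_i$, so \eqref{eq:antisym} gives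
\begin{equation}\label{eq:reflect}
[\hat\eta-(p+1)\alpha_i]=-[\hat\eta],\qquad p=\langle\hat\eta,\alpha_i^\vee\rangle,\quad0\le i\le r .
\end{equation}

Fix $0\le m\le k$ and put $\Lambda=(k-m)\hat\omega_0$, $\Lambda_i=\langle\Lambda,\alpha_i^\vee\rangle$ and $B=B_{w_a}(m\tau_a)$. Thus $\Lambda_0=k-m\geq0$ and $\Lambda_i=0$ for $i\ge1$. By Theorems~\ref{thm:F2} and \ref{thm:F3}(c), $u^kQ^{(a)}_m=\sum_{\pi\in B}e^{\Lambda+\mathrm{wt}(\pi)}$, and Lemma~\ref{lem:monomial} gives
\begin{equation}\label{eq:signed}
\beta_k(Q^{(a)}_m)=\sum_{\pi\in B}[\Lambda+\mathrm{wt}(\pi)].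
\end{equation}
Let $B'=\{\pi\in B:\varepsilon_i(\pi)>\Lambda_i\text{ for some }0\le i\le r\}$. By Theorem~\ref{thm:F3}(a), $B'$ consists of the $\pi$ for which the translated path $\Lambda+\pi(t)$ leaves the dominant chamber.

We want to pair $\pi\in B'$ with the element of one of its $i$-strings whose weight is given by \eqref{eq:reflect}. There are two difficulties. First, $B$ is not a union of $i$-strings; by Theorem~\ref{thm:F3}(d) this is harmless as long as $\pi$ is not the top of the string. Second, the index $i$ must be chosen so that the partner of $\pi$ leads to the same $i$, although moving along an $i$-string changes the $\varepsilon_j$ with $j\ne i$. The path model supplies such a choice: take the wall that is reached first, because the root operators do not change the path before that time.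

\begin{proposition}\label{prop:invol}
$\sum_{\pi\in B'}[\Lambda+\mathrm{wt}(\pi)]=0$.
\end{proposition}

\begin{proof}
Let $\pi\in B'$. If $\varepsilon_j(\pi)>\Lambda_j$, then $\min H^\pi_j\le-\Lambda_j-1$ by integrality, while $H^\pi_j(0)=0>-\Lambda_j-1$ because $\Lambda_j\ge0$. By continuity there is a least time $t^*$ at which $H^\pi_j(t^*)=-\Lambda_j-1$ for some $j$; let $i$ be the least such index. Then
\begin{equation}\label{eq:before}
H^\pi_i>-\Lambda_i-1\ \text{on}\ [0,t^*),\qquad\varepsilon:=\varepsilon_i(\pi)\ge\Lambda_i+1 .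
\end{equation}
The pair $(t^*,i)$ depends only on the restriction of $\pi$ to $[0,t^*]$. Put $\varphi=\varphi_i(\pi)$ and $p=\langle\Lambda+\mathrm{wt}(\pi),\alpha_i^\vee\rangle=\Lambda_i+\varphi-\varepsilon$, and define
\[
\pi'=f_i^{\,p+1}\pi\quad\text{if }p+1\ge0,\qquad\pi'=e_i^{\,-(p+1)}\pi\quad\text{if }p+1<0 .
\]

\emph{$\pi'$ is nonzero.} If $p+1\ge0$, then $\varphi-(p+1)=\varepsilon-\Lambda_i-1\ge0$. If $p+1<0$, then $\varepsilon+(p+1)=\Lambda_i+1+\varphi\ge0$. In both cases the operator can be applied the required number of times, and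
\begin{equation}\label{eq:epsprime}
\varepsilon_i(\pi')=\varepsilon+p+1=\Lambda_i+1+\varphi\ge\Lambda_i+1 .
\end{equation}

\emph{$\pi'\in B'$.} Since $\varepsilon\ge\Lambda_i+1\ge1$, the path $\pi$ is not the top of its $i$-string. By Theorem~\ref{thm:F3}(d) the whole string lies in $B$. So $\pi'\in B$, and $\pi'\in B'$ by \eqref{eq:epsprime}.

\emph{$\pi'=\pi$ on $[0,t^*]$.} We argue one step at a time. Let $\psi$ be the path before a step and assume $\psi=\pi$ on $[0,t^*]$. By \eqref{eq:before}, any time $t_0$ with $H^\psi_i(t_0)\le-\Lambda_i-1$ satisfies $t_0\ge t^*$. In an $f_i$-step, $\varepsilon_i(\psi)\ge\varepsilon\ge\Lambda_i+1$, and by Theorem~\ref{thm:F3}(b) the path is unchanged up to a time $t_0$ with $H^\psi_i(t_0)=-\varepsilon_i(\psi)\le-\Lambda_i-1$. In an $e_i$-step, $\varepsilon_i(\psi)\ge\varepsilon_i(\pi')+1\ge\Lambda_i+2$ by \eqref{eq:epsprime}, and the path is unchanged up to a time $t_0$ with $H^\psi_i(t_0)=-\varepsilon_i(\psi)+1\le-\Lambda_i-1$. In both cases $t_0\ge t^*$.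

Hence $\pi'$ has the same pair $(t^*,i)$ as $\pi$. Its weight is $\mathrm{wt}(\pi)-(p+1)\alpha_i$, so the number attached to it is $p'=p-2(p+1)$, that is, $p'+1=-(p+1)$. Therefore $(\pi')'$ lies in the $i$-string of $\pi$ and has the weight of $\pi$, so $(\pi')'=\pi$. The map $\pi\mapsto\pi'$ is an involution of $B'$, and $[\Lambda+\mathrm{wt}(\pi')]=-[\Lambda+\mathrm{wt}(\pi)]$ by \eqref{eq:reflect}. The two-element orbits cancel. At a fixed point $[\Lambda+\mathrm{wt}(\pi)]$ equals its negative, so it vanishes, $\mathrm{Fus}_k(\mathfrak g)$ being torsion-free.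
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii) and (P1)]
By \eqref{eq:signed} and Proposition~\ref{prop:invol}, $\beta_k(Q^{(a)}_m)$ is the sum of the $[\Lambda+\mathrm{wt}(\pi)]$ over $\pi\in B\setminus B'$, that is, over the $\pi\in B$ with $\varepsilon_i(\pi)=0$ for $i\ge1$ and $\varepsilon_0(\pi)\le k-m$. For such $\pi$,
\[
\langle\Lambda+\mathrm{wt}(\pi),\alpha_i^\vee\rangle=\Lambda_i-\varepsilon_i(\pi)+\varphi_i(\pi)\ge0\qquad(0\le i\le r),
\]
so $\Lambda+\mathrm{wt}(\pi)\in\hat P^k_+$ and $[\Lambda+\mathrm{wt}(\pi)]=V_{\Lambda+\mathrm{wt}(\pi)}$. This is the formula in (ii). The highest element $\pi_{m\tau_a}\in B$ has $\varepsilon_i=0$ for all $i$ and contributes $V_{(k-m)\hat\omega_0+m\tau_a}$, so the sum is nonzero.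
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The hypothesis $m\le k$ was used only through $\Lambda_0\ge0$: it makes the translated path start in the dominant chamber, and it guarantees that $\pi$ is not the top of its string. By (P4), positivity fails at $m=k+1$.

\begin{example}
Let $\omega_a=\theta$ as in Section~\ref{sec:theta}, $m\ge1$, and $\pi_0=\pi_{m\hat\omega_0}$. By minimality, a reduced word of $w_a$ ends in $s_0$, so $B$ contains $b_j=f_0^j\pi_0$ for $0\le j\le m$. The element $b_j$ has finite weight $j\theta$ and $\varepsilon_0(b_j)=j$. For $i\ge1$, $\varepsilon_i(b_j)=0$, because $m\hat\omega_0-j\alpha_0+\alpha_i$ does not lie below $m\hat\omega_0$. There are no other elements of $B$ with $\varepsilon_i=0$ for all $i\ge1$: for large $k$ the formula in Theorem~\ref{thm:B}(ii) has one term for each of them, while \eqref{eq:theta} has $m+1$ terms. For $m\le k$ the condition $\varepsilon_0\le k-m$ selects $j\le\min(m,k-m)$, in agreement with \eqref{eq:thetapos}.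
\end{example}

\section{Zeros, minimal period and products}\label{sec:period}

\begin{lemma}\label{lem:posprod}
A product of positive elements of $\mathrm{Fus}_k(\mathfrak g)$ is positive.
\end{lemma}

\begin{proof}
The product is a nonnegative combination of basis elements because the fusion coefficients are nonnegative. To see that it is nonzero, we show $\mathrm{ev}_0(V_{\hat\mu})>0$ for all $\mu\in P^k_+$. Since $(w\kappa|\rho)=(\kappa|w^{-1}\rho)$, the denominator formula gives
\[
\mathsf a_\kappa(x_0)=\sum_{w\in W}\det(w)e^{2\pi i(w\rho|\kappa)/(k+h)}=\prod_{\alpha\in\Delta_+}2i\sin\frac{\pi(\alpha|\kappa)}{k+h}.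
\]
Therefore
\[
\mathrm{ev}_0(V_{\hat\mu})=\prod_{\alpha\in\Delta_+}\frac{\sin\bigl(\pi(\alpha|\mu+\rho)/(k+h)\bigr)}{\sin\bigl(\pi(\alpha|\rho)/(k+h)\bigr)}>0,
\]
because $0<(\alpha|\mu+\rho)<k+h$. So the ring homomorphism $\mathrm{ev}_0$ is positive on positive elements and on their products.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii) and (iv)]
Part (iii) is the case $\lambda=\omega_a$ of the corresponding statement in (iv), so we prove (iv). Let $0\ne\lambda=\sum_a\lambda_a\omega_a$ be dominant and put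
\[
y_M=\prod_a\beta_k\bigl(Q^{(a)}_M\bigr)^{\lambda_a},\qquad U=\prod_aV_{k\tau_a}^{\lambda_a},\qquad\sigma=\prod_a\sigma_a^{\lambda_a}=\pm1 .
\]
Multiply the properties in Theorem~\ref{thm:A} over $a$ with multiplicities $\lambda_a$. Then (P1) for $y_M$ follows from Lemma~\ref{lem:posprod}; (P2) follows because $*$ is a ring automorphism (Lemma~\ref{lem:ev}(d)); (P3) and (P5) are products of the individual identities; and (P4) holds because some $\lambda_a$ is positive. (For $\lambda=0$ the sequence is constantly $1$, and (P4) fails.)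

\emph{Zero set and sign.} Let $M=m+n(k+h)$ with $0\le m<k+h$. By (P5), $y_M=\sigma^nU^ny_m$. If $m>k$, this is $0$ by (P4). If $m\le k$, then $\sigma^ny_M=U^ny_m$ is a product of positive elements, hence positive, and in particular nonzero.

\emph{Minimal period.} Let $N>0$ be a period. The zero set consists of the $M\ge0$ whose residue modulo $k+h$ lies in $\{k+1,\dots,k+h-1\}$, and this set of residues is nonempty because $h\ge2$. Since $y_k\ne0$ and $y_{k+1}=0$, we have $y_{k+N}\ne0$ and $y_{k+1+N}=0$. The only residue in the zero set whose predecessor is not in the zero set is $k+1$, so $k+1+N\equiv k+1\pmod{k+h}$, and $N=n(k+h)$ for some $n\ge1$.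

By (P5), $y_{M+n(k+h)}=(\sigma U)^ny_M$ for all $M\ge0$, and $y_0=1$. So $n(k+h)$ is a period if and only if $(\sigma U)^n=1$. By Lemma~\ref{lem:current}, $\mathrm{ev}_\nu(\sigma U)=e^{2\pi i(\lambda|\nu+\rho)}$, so by Lemma~\ref{lem:ev}(c) the condition is
\begin{equation}\label{eq:cond}
n(\lambda|\nu+\rho)\in\mathbb Z\qquad\text{for all }\nu\in P^k_+ .
\end{equation}
If $n\lambda\in Q$, then \eqref{eq:cond} holds. Conversely, assume \eqref{eq:cond}. The set $P^k_+$ contains $0$ and every minuscule weight $\omega_j$, since $(\theta|\omega_j)=1\le k$. Subtracting the condition for $\nu=0$ from that for $\nu=\omega_j$ gives $n(\lambda|\omega_j)\in\mathbb Z$. As $0$ and the minuscule weights represent $P/Q$ and $(\lambda|Q)\subset\mathbb Z$, we get $(n\lambda|P)\subset\mathbb Z$, that is, $n\lambda\in Q$. The periods are therefore the positive multiples of $(k+h)\,\mathrm{ord}_{P/Q}(\lambda)$.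
\end{proof}

For $\mathfrak{sl}_2$ and $\lambda=\omega_1$ the minimal period is $2(k+2)$, as in the sequence displayed in Section~\ref{ss:sl2}; in type $E_8$, where $P=Q$, it is $k+h$ for every node.

\begin{thebibliography}{99}

\bibitem{KRfusion} \emph{Kirillov-Reshetikhin modules and the WZW fusion ring}, \texttt{http://chlee.cftnt.net/images/0/0b/}\allowbreak\texttt{When\_Kirillov-Reshetikhin\_modules\_}\allowbreak\texttt{meet\_the\_fusion\_ring.pdf}.

\bibitem{AK07} Ardonne and Kedem, J. Algebra \textbf{308} (2007), 270--294.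

\bibitem{Ch01} Chari, IMRN (2001), 629--654.

\bibitem{CM06} Chari and Moura, Comm. Math. Phys. \textbf{266} (2006), 431--454.

\bibitem{DFK08} Di Francesco and Kedem, IMRN (2008).

\bibitem{FL07} Fourier and Littelmann, Adv. Math. \textbf{211} (2007), 566--593.

\bibitem{HKOTY99} Hatayama, Kuniba, Okado, Takagi and Yamada (1999).

\bibitem{Jo95} Joseph, book (1995).

\bibitem{Ka93} Kashiwara, Duke Math. J. \textbf{71} (1993).

\bibitem{Ka96} Kashiwara (1996).

\bibitem{Ku87} Kumar (1987).

\bibitem{KNT02} Kuniba, Nakanishi and Tsuboi (2002).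

\bibitem{Li94} Littelmann, Invent. Math. \textbf{116} (1994).

\bibitem{Li95} Littelmann, Ann. of Math. \textbf{142} (1995).

\bibitem{Ma88} Mathieu (1988).

\bibitem{Nak03} Nakajima, Represent. Theory \textbf{7} (2003), 259--274.

\bibitem{Na12} Naoi, Adv. Math. \textbf{231} (2012), 1546--1571.

\end{thebibliography}
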